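# Conditioning on every subset of the plane, invariantly under rigid motions

## 1. Full conditional probabilities with an abelian quotient of symmetries

**Theorem 1.** Let $G$ act on a set $\Omega$. Let $N\trianglelefteq G$ be such that $G/N$ is abelian and every finitely generated subgroup of $N$ has subexponential growth. Then there is a full conditional probability $P$ on $\mathcal P\Omega$ that is weakly $G$-invariant and is strongly $g$-invariant for every $g\in G$ whose image in $G/N$ has finite order (in particular for every $g\in N$).

**Corollary 2.** There is a full conditional probability on $\mathcal P\mathbb R^2$ that is weakly invariant under the group of rigid motions of the plane (the orientation-preserving isometries). It can be taken strongly invariant under all rigid motions whose rotation angle is a rational multiple of $\pi$, including all translations.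

We now unpack the words. The question behind the corollary comes from "Two Kinds of Invariance of Full Conditional Probabilities". Usually $P(A\mid B)$ is defined as a quotient $P(A\cap B)/P(B)$ and makes no sense when $P(B)=0$. Suppose that we insist on conditioning on *every* nonempty set $B$, however small: a point, a line, a strange countable set. Can this be done for all subsets of the plane at once, so that moving both $A$ and $B$ by the same rigid motion never changes $P(A\mid B)$?

**Definition (full conditional probability).** Let $\mathscr F$ be an algebra of subsets of $\Omega$. A full conditional probability on $\mathscr F$ is a function $P:\mathscr F\times(\mathscr F\setminus\{\emptyset\})\to[0,1]$ such that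

(a) for each fixed $B\ne\emptyset$, $P(-\mid B)$ is a finitely additive probability on $\mathscr F$ with $P(B\mid B)=1$;

(b) $P(A\mid B)\,P(B\mid C)=P(A\mid C)$ whenever $A\subseteq B\subseteq C$ and $B\ne\emptyset$.

By (a), $P(A\mid B)=P(A\cap B\mid B)$, so only subsets of $B$ matter.

**Definition (two kinds of invariance).** Let $G$ act on $\Omega$ and preserve $\mathscr F$. Then $P$ is *weakly $G$-invariant* if $P(gA\mid gB)=P(A\mid B)$ for all $g\in G$ and all $A,B\in\mathscr F$ with $B\neq\emptyset$. For a single $g\in G$, $P$ is *strongly $g$-invariant* if $P(gA\mid B)=P(A\mid B)$ whenever $A\cup gA\subseteq B\neq\emptyset$. It is *strongly $G$-invariant* if this holds for every $g\in G$.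

Strong $g$-invariance implies that $P(gA\mid gB)=P(A\mid B)$ always. To see this, we may take $A\subseteq B$. Put $D=B\cup gB$. Then $P(B\mid D)=P(gB\mid D)$ and these add up to at least $1$, so both are positive. Also $P(A\mid D)=P(gA\mid D)$. By (b), $P(A\mid B)=P(A\mid D)/P(B\mid D)=P(gA\mid D)/P(gB\mid D)=P(gA\mid gB)$.

The converse fails, and the smallest example is worth keeping in mind.

**Example (the order on $\mathbb Z$).** Let $\Omega=\mathbb Z$, let $\mathscr F$ be the algebra of finite unions of intervals (rays allowed), and let $G=\mathbb Z$ act by translation. For $B\in\mathscr F$ nonempty let $\max B\in\mathbb Z\cup\{+\infty\}$, with value $+\infty$ when $B$ contains a ray going to the right. If $\max B=k\in\mathbb Z$, set $P(A\mid B)=1$ when $k\in A$ and $0$ otherwise. If $\max B=+\infty$, set $P(A\mid B)=1$ when $A$ contains a ray going to the right and $0$ otherwise. Condition (a) is clear, since of two complementary sets in $\mathscr F$ exactly one contains a right ray. For (b): if $\max B=\max C$, then $P(B\mid C)=1$ and $P(A\mid B)=P(A\mid C)$; if $\max B<\max C$, both sides are $0$. Translations preserve the order, so $P$ is weakly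 invariant. It is not strongly invariant: for $B=\{0,1\}$ we have $P(\{0\}\mid B)=0$ and $P(\{0\}+1\mid B)=1$.

**Definition (growth).** A finitely generated group has *subexponential growth* if $\gamma(k)^{1/k}\to1$, where $\gamma(k)$ is the number of elements of word length at most $k$ for a finite generating set. The choice of generating set is irrelevant: if each generator of a second set has length at most $c$ in the first, the second ball of radius $k$ lies in the first ball of radius $ck$, and $\gamma(ck)^{1/k}=(\gamma(ck)^{1/(ck)})^c\to1$.

For example, an abelian group with $r$ generators has $\gamma(k)\le(2k+1)^r$, hence subexponential growth. The free group on two generators has $\gamma(k)=2\cdot3^k-1$, and $\gamma(k)^{1/k}\to3$.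

**Corollary 2 follows from Theorem 1.** Identify $\mathbb R^2$ with $\mathbb C$. The rigid motions are the maps $z\mapsto az+b$ with $|a|=1$. The map to $a$ is a homomorphism onto the circle group $SO(2)$, which is abelian, and its kernel $N$ is the group of translations, which is abelian. The image $a$ has finite order exactly when the rotation angle is a rational multiple of $\pi$.

Two known facts show how tight this is. First, there is no full conditional probability on $\mathcal P\mathbb R^2$ that is *strongly* invariant under all rigid motions; Section 3 shows why. Second, there is none that is weakly invariant under *all* isometries of $\mathbb R^2$. The second fact does not conflict with Theorem 1 applied to the translations, since the quotient of the full isometry group by the translations is $O(2)$, which is not abelian. Section 9 states and proves a theorem on how far Corollary 2 can be pushed.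

We work in ZFC, and assume $\Omega\ne\emptyset$, since otherwise there is nothing to condition on.

## 2. Layers: chains of ideals with a measure on each jump

How does one produce full conditional probabilities at all? On a finite set the uniform rule $P(A\mid B)=|A\cap B|/|B|$ works and is strongly invariant under all permutations. A different kind of example on $\Omega=\{a,b,c\}$: declare $a$ to be infinitely more likely than $b$ and $c$, and let $b,c$ have weights $2:1$. Thus if $a\in B$, then $P(\{a\}\mid B)=1$, while $P(\{b\}\mid\{b,c\})=2/3$. There are two layers here: the family $\mathcal P\{b,c\}$ with its own measure, and above it $\mathcal P\Omega$ with a measure that sees only $a$. The general construction has the same shape.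

**Definition (ideal).** An *ideal* on $\Omega$ is a nonempty family of subsets of $\Omega$ closed under subsets and finite unions. The ideal *generated* by a family consists of all sets contained in a finite union of members of the family (the empty union being $\emptyset$). For $g\in G$ and an ideal $J$ put $gJ=\{gA:A\in J\}$. For a subgroup $K\le G$, $J$ is *$K$-invariant* if $kJ=J$ for all $k\in K$.

In the three-point example the chain of ideals is $\{\emptyset\}\subset\mathcal P\{b,c\}\subset\mathcal P\Omega$.

**Lemma 3 (layers).** Let $\mathfrak L$ be a set of ideals on $\Omega$, totally ordered by inclusion, containing $\{\emptyset\}$ and $\mathcal P\Omega$, and closed under unions and intersections of nonempty subfamilies. For $\emptyset\ne B\subseteq\Omega$ put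
$$J^B=\bigcap\{J\in\mathfrak L:B\in J\},\qquad J_B=\bigcup\{J\in\mathfrak L:B\notin J\}.$$

1. $J^B,J_B\in\mathfrak L$, $B\in J^B\setminus J_B$, $J_B\subsetneq J^B$, and every $J\in\mathfrak L$ satisfies $J\subseteq J_B$ or $J\supseteq J^B$. So $J_B$ is the largest element of $\mathfrak L$ properly contained in $J^B$; we write $J_B=\operatorname{pred}(J^B)$.
2. Let $\mathfrak J=\{J^B:\emptyset\neq B\subseteq\Omega\}$. Suppose that each $J\in\mathfrak J$ carries a finitely additive $m_J:J\to[0,\infty)$ with $\{A\in J:m_J(A)=0\}=\operatorname{pred}(J)$. Then
$$P(A\mid B)=\frac{m_{J^B}(A\cap B)}{m_{J^B}(B)}\tag{1}$$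
is a full conditional probability on $\mathcal P\Omega$.

*Proof.* (1) The two families are nonempty: $B\in\mathcal P\Omega$ and $B\notin\{\emptyset\}$. So $J^B,J_B\in\mathfrak L$, and clearly $B\in J^B$, $B\notin J_B$. If $J\in\mathfrak L$ contains $B$ then $J\supseteq J^B$; if not then $J\subseteq J_B$. As $J_B$ and $J^B$ are comparable and only the second contains $B$, $J_B\subsetneq J^B$.

(2) Since $B\in J^B\setminus J_B$, the denominator is positive and finite, and $A\cap B\in J^B$. So (1) makes sense, and condition (a) is clear. For (b), let $A\subseteq B\subseteq C$ with $B\ne\emptyset$. Then $B\in J^C$, so $J^B\subseteq J^C$. If $J^B=J^C$, then (b) is the cancellation of $m_{J^C}(B)$. If $J^B\subsetneq J^C$, then $J^B\not\supseteq J^C$, so $J^B\subseteq J_C$ by part 1. Hence $m_{J^C}(B)=m_{J^C}(A)=0$, so $P(B\mid C)=P(A\mid C)=0$ and both sides of (b) vanish. $\square$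

So a set $B$ is measured in the layer $J^B$ where it first appears, and everything in $J_B$ is negligible compared with $B$.

Now put a group $G$ on $\Omega$. To get weak invariance from Lemma 3 it suffices that $G$ permutes the elements of $\mathfrak L$, and that transport by $g$ carries $m_J$ to a *positive multiple* of $m_{gJ}$, since (1) does not see multiples. We do not need $gJ=J$. In the example on $\mathbb Z$ (where $\mathscr F$ replaces the power set) the sets of $\mathscr F$ contained in $(-\infty,n]$ form a layer for each $n$, and translations shift these layers.

## 3. Where invariant measures stop: two rotations and two sets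

The first thing to try is this: for each nonempty $B\subseteq\mathbb R^2$ find a finitely additive measure $m:\mathcal P\mathbb R^2\to[0,\infty]$, invariant under all rigid motions, with $m(B)=1$. These measures could then hope to serve as layers. The attempt fails at a particular set.

**Example (a Sierpiński–Mazurkiewicz set).** Let $\tau$ be transcendental with $|\tau|=1$, let $\rho(z)=\tau z$, and let
$$E=\{p(\tau):p\text{ a polynomial with coefficients in }\{0,1,2,\dots\}\}.$$
By transcendence, an element of $E$ determines its polynomial. Now $\rho E$ is the set of those $p(\tau)$ whose constant coefficient is $0$, and $E+1$ is the set of those whose constant coefficient is at least $1$. So $E=\rho E\sqcup(E+1)$: the set $E$ is partitioned into two sets congruent to it.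

An invariant $m$ with $m(E)=1$ would give $1=m(\rho E)+m(E+1)=2$. This is the exact point where the plan stops. Likewise, a strongly invariant $P$ would give $P(\rho E\mid E)=P(E\mid E)=1=P(E+1\mid E)$, contradicting additivity; this is the first known fact of Section 1.

Let us see what weak invariance leaves room for. Keep strong invariance under translations, and ask only for weak invariance under rotations. Then $P(E+1\mid E)=P(E\mid E)=1$, so $P(\rho E\mid E)=0$, and by weak invariance $P(\rho^{k+1}E\mid\rho^kE)=0$ for all $k$. Thus $E,\rho E,\rho^2E,\dots$ become infinitely small, one compared with the next. In terms of layers, *the rotation must move the layer of $E$ to a different layer*. Indeed, if a translation-invariant $m$ on $J^E$ has null ideal $J_E$, then $m(E)=m(\rho E)+m(E)$ forces $m(\rho E)=0$. So $\rho E\in J_E$, and $J^{\rho E}\subsetneq J^E$.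

**Example (a rotation that rescales).** Let $\tau=\frac{3+4i}5=\frac{2+i}{2-i}$, $\rho(z)=\tau z$, and $B=\mathbb Z[i]\big[\tfrac1{2-i}\big]$, a subring of $\mathbb C$. Since $2-i$ is a unit of $B$, $\rho B=(2+i)B$. The quotient $B/(2+i)B$ is $\mathbb Z[i]/(2+i)$ with $2-i$ inverted. This last ring is the field with $5$ elements, and there $2-i\equiv(2-i)+(2+i)=4\ne0$ is already invertible. So $(2+i)B$ has index $5$ in $B$, and $B$ is the disjoint union of five translates of $\rho B$.

If $P$ is strongly invariant under translations, this forces $P(\rho B\mid B)=\frac15$. In terms of translation-invariant ideals, $B$ and $\rho B$ lie in the same ideals: $\rho B\subseteq B$, and $B$ is a finite union of translates of $\rho B$. Here the rotation keeps the layer and *must multiply the translation-invariant measure by a factor*: $m(\rho B)=\frac15m(B)$.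

So we look for translation-invariant measures on translation-invariant layers, and we let each rotation do one of two things to a layer: move it elsewhere, or fix it and rescale its measure by a positive factor $\chi$. The group $N$ of Theorem 1 plays the role of the translations. What must be proved is that a chain of layers exists for which these are the only possibilities.

## 4. Compactness: making $G/N$ finitely generated

**Step 1 (reduction).** *Purpose: later we need $G/N$ to be $\mathbb Z^d$ up to a finite group.* For finite $S\subseteq G$ let $G_S=\langle S\rangle N$. Let $W_S$ be the set of full conditional probabilities on $\mathcal P\Omega$ that are weakly $G_S$-invariant and strongly $g$-invariant for each $g\in G_S$ with $gN$ of finite order in $G/N$. It is a subset of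
$$[0,1]^{\mathcal P\Omega\times(\mathcal P\Omega\setminus\{\emptyset\})},$$
which is compact by Tychonoff's theorem. Each condition defining $W_S$ is a polynomial equation in finitely many coordinates: $P(\Omega\mid B)=1$, $P(B\mid B)=1$, additivity for two disjoint sets, the product rule (b), and the equalities of weak and strong invariance. So $W_S$ is closed.

Since $G_S\cup G_{S'}\subseteq G_{S\cup S'}$, we have $W_{S\cup S'}\subseteq W_S\cap W_{S'}$. If every $W_S$ is nonempty, the family $(W_S)$ has the finite intersection property, and by compactness there is a point $P\in\bigcap_SW_S$. Each $g\in G$ lies in $G_{\{g\}}$, so this $P$ is as Theorem 1 requires.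

Now $G_S$, with the same $N$, satisfies the hypotheses of Theorem 1, and $G_S/N$ is finitely generated. So **from now on $V=G/N$ is a finitely generated abelian group.** Let $T$ be its finite torsion subgroup, identify $V/T$ with $\mathbb Z^d\subset\mathbb R^d$, and let $\pi:G\to\mathbb Z^d$ be the quotient map. Then $\ker\pi/N\cong T$, so $N$ has finite index in $\ker\pi$.

One remark is used throughout: if $J$ is an $N$-invariant ideal and $g\in G$, then $gJ$ is $N$-invariant, because $ngJ=g(g^{-1}ng)J=gJ$ for $n\in N$.

## 5. $N$-invariant measures normalized at a prescribed set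

For $N$ in place of $G$, the plan that failed in Section 3 works, even relative to a prescribed ideal of null sets.

**Lemma 4.** Let $J$ be an $N$-invariant ideal and $C\notin J$. There is a finitely additive $N$-invariant $m:\mathcal P\Omega\to[0,\infty]$ with $m(C)=1$ and $m=0$ on $J$.

*Proof.* **Step 1 (a point mass that ignores $J$).** The sets $C\setminus I$ with $I\in J$ are nonempty, since $C\subseteq I$ would give $C\in J$. They are closed under finite intersections, since $(C\setminus I)\cap(C\setminus I')=C\setminus(I\cup I')$. So some ultrafilter $\mathfrak p$ on $\Omega$ contains them all. Then $C=C\setminus\emptyset\in\mathfrak p$, and no $I\in J$ is in $\mathfrak p$, because $I\cap(C\setminus I)=\emptyset$.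

**Step 2 (averaging with exponential weights).** The goal is to make this $0$–$1$ measure almost invariant under finitely many elements. Let $S\subseteq N$ be finite and symmetric with $1\in S$, let $\delta>0$, let $\ell$ be word length on $\langle S\rangle$ with respect to $S$, and put
$$m_{S,\delta}(A)=\sum_{g\in\langle S\rangle,\ gA\in\mathfrak p}e^{-\delta\ell(g)}.$$
This is finite, and here subexponential growth is used: the sum is at most $\sum_{k\ge0}\gamma(k)e^{-\delta k}$, whose $k$-th root $\gamma(k)^{1/k}e^{-\delta}$ tends to $e^{-\delta}<1$. It is finitely additive: if $A\cap A'=\emptyset$, then $gA,gA'$ are disjoint, and their union is in $\mathfrak p$ exactly when one of them is, in which case only one is. It vanishes on $J$, since $gI\in J$ for $g\in N$ and $I\in J$. And $m_{S,\delta}(C)\ge1$, from the term $g=1$. For $s\in S$, substituting $g$ for $gs$,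
$$m_{S,\delta}(sA)=\sum_{g\in\langle S\rangle,\ gA\in\mathfrak p}e^{-\delta\ell(gs^{-1})}\in[e^{-\delta},e^{\delta}]\cdot m_{S,\delta}(A),$$
because $|\ell(gs^{-1})-\ell(g)|\le1$.

**Step 3 (the limit).** Order the pairs $(S,\delta)$ by letting $S$ increase and $\delta$ decrease. This is a directed set, so there is an ultrafilter on it containing every tail $\{(S',\delta'):S'\supseteq S,\ \delta'\le\delta\}$. Let $m(A)$ be the limit of $m_{S,\delta}(A)/m_{S,\delta}(C)$ along it, which exists in the compact space $[0,\infty]$. Addition is continuous on $[0,\infty]$, so $m$ is finitely additive. Clearly $m(C)=1$ and $m=0$ on $J$. Given $n\in N$ and $\varepsilon>0$, on the tail of pairs with $n\in S$ and $\delta\le\varepsilon$ we have $m_{S,\delta}(nA)\in[e^{-\varepsilon},e^{\varepsilon}]\,m_{S,\delta}(A)$. So $m(nA)\in[e^{-\varepsilon},e^{\varepsilon}]\,m(A)$, also when the values are infinite. As $\varepsilon$ is arbitrary, $m(nA)=m(A)$. $\square$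

Note that $m(A)=\infty$ is allowed in Lemma 4. To use Lemma 3 we need finiteness on a whole layer $J_+$, and this is where the choice of layers matters.

## 6. A maximal $G$-invariant chain of $N$-invariant ideals

By Section 3 we cannot ask that each ideal in the chain be fixed by $G$. We ask that each ideal be fixed by $N$, and that the chain as a whole be carried to itself by $G$. Then we make the chain as fine as possible.

**Step 1 (choosing the chain).** Consider the sets of $N$-invariant ideals that are totally ordered by inclusion, $G$-invariant as sets (they contain $gJ$ whenever they contain $J$), and contain $\{\emptyset\}$ and $\mathcal P\Omega$. The set $\{\{\emptyset\},\mathcal P\Omega\}$ is one, and the union of a chain of such sets is again one. By Zorn's lemma let $\mathfrak L$ be a maximal one.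

**Step 2 ($\mathfrak L$ satisfies the hypotheses of Lemma 3).** The union of a nonempty subfamily of $\mathfrak L$ is an ideal (because $\mathfrak L$ is a chain), and it is $N$-invariant. The set $\mathfrak L^\cup$ of all such unions contains $\mathfrak L$ and is $G$-invariant. It is totally ordered: given subfamilies $\mathcal A,\mathcal B$, either each member of $\mathcal A$ lies inside some member of $\mathcal B$, and then $\bigcup\mathcal A\subseteq\bigcup\mathcal B$; or some $K\in\mathcal A$ lies inside no member of $\mathcal B$, hence contains them all, and $\bigcup\mathcal B\subseteq K\subseteq\bigcup\mathcal A$. By maximality $\mathfrak L^\cup=\mathfrak L$. For intersections the argument is the same with inclusions reversed: intersections of $N$-invariant ideals are $N$-invariant ideals, and either each member of $\mathcal A$ contains some member of $\mathcal B$, so $\bigcap\mathcal A\supseteq\bigcap\mathcal B$, or some $K\in\mathcal A$ contains no member of $\mathcal B$, hence lies in all of them, and $\bigcap\mathcal A\subseteq K\subseteq\bigcap\mathcal B$. So Lemma 3 applies to $\mathfrak L$. Moreover, since $G$ permutes $\mathfrak L$ and $B\in J$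 is equivalent to $gB\in gJ$,
$$gJ^B=J^{gB},\qquad gJ_B=J_{gB}\qquad(g\in G,\ B\ne\emptyset).\tag{2}$$

**Step 3 (one jump and its stabilizer).** Fix one pair $J_-=J_B\subsetneq J_+=J^B$, and let
$$H=\{g\in G:gJ_+=J_+\}.$$
Then $N\le H$. For $h\in H$ also $hJ_-=J_-$, because $J_-=\operatorname{pred}(J_+)$ is determined by $J_+$ and the order on $\mathfrak L$, which $h$ preserves.

The maximality of $\mathfrak L$ says that a jump cannot be refined in an $H$-invariant way:

**Lemma 5.** If $\mathfrak M$ is an $H$-invariant chain of $N$-invariant ideals $J$ with $J_-\subseteq J\subseteq J_+$, then $\mathfrak M\subseteq\{J_-,J_+\}$.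

*Proof.* The idea is to insert $\mathfrak M$ into the jump and all its $G$-translates into the corresponding jumps. Let $\mathfrak L^*=\mathfrak L\cup\{gJ:g\in G,\ J\in\mathfrak M\}$. It is $G$-invariant and consists of $N$-invariant ideals. We check that it is a chain.

* Let $K\in\mathfrak L$ and $J\in\mathfrak M$. The ideal $g^{-1}K\in\mathfrak L$ is contained in $J_-$ or contains $J_+$ (Lemma 3), hence is comparable with $J$. So $K$ is comparable with $gJ$.
* Let $J,J'\in\mathfrak M$ and $g^{-1}g'\in H$. Then $g^{-1}g'J'\in\mathfrak M$ is comparable with $J$, so $g'J'$ is comparable with $gJ$.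
* Let $J,J'\in\mathfrak M$ and $g^{-1}g'\notin H$. Then $gJ_+\ne g'J_+$. Both are in the chain $\mathfrak L$, say $gJ_+\subsetneq g'J_+$ (the other case is symmetric). Then $g'^{-1}gJ_+\in\mathfrak L$ is properly contained in $J_+$, so it is contained in $J_-$. Hence $gJ\subseteq gJ_+\subseteq g'J_-\subseteq g'J'$.

By maximality $\mathfrak L^*=\mathfrak L$, so $\mathfrak M\subseteq\mathfrak L$. By Lemma 3 an element of $\mathfrak L$ between $J_-$ and $J_+$ is one of the two. $\square$

**The case $G=N$ by hand.** Then $H=N$. Take $C\in J_+\setminus J_-$. The ideal generated by $J_-$ and $\{nC:n\in N\}$ is $N$-invariant and not $J_-$, so by Lemma 5 it is $J_+$. Thus each $A\in J_+$ is covered by a set of $J_-$ and finitely many translates $n_1C,\dots,n_kC$. The measure $m$ of Lemma 4 for $J_-$ and $C$ satisfies $m(A)\le k<\infty$. Its null sets in $J_+$ form an $N$-invariant ideal that contains $J_-$ and not $C$, so they are exactly $J_-$. Lemma 3 gives $P$. Since $m_J(nA)=m_J(A)$, it is strongly $N$-invariant.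

In general the ideal generated by $J_-$ and $\{nC\}$ is *not* $H$-invariant, so Lemma 5 says nothing about it. Only the ideal generated by $J_-$ and all $hC$, $h\in H$, is known to be $J_+$. A measure normalized at $C$ could be infinite on $hC$ when $\pi(h)$ is far away. This must be excluded.

## 7. The measure on a jump, scaled by a character

**Proposition 6.** There are a finitely additive $m:J_+\to[0,\infty)$ and a homomorphism $\chi:H\to(0,\infty)$ with $\chi|_N=1$ such that $\{A\in J_+:m(A)=0\}=J_-$ and $m(hA)=\chi(h)m(A)$ for all $h\in H$, $A\in J_+$.

Fix $C\in J_+\setminus J_-$. Since $H$ preserves $J_+$ and $J_-$, $hC\in J_+\setminus J_-$ for all $h\in H$. Put $\Lambda=\pi(H)\le\mathbb Z^d$, and let $W\subseteq\mathbb R^d$ be its real span, with the Euclidean inner product. Think of $hC$ as placed at the lattice point $\pi(h)$.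

**The case $\Lambda=\mathbb Z$ as a guide.** Suppose that $C$ is covered, up to a set of $J_-$, by finitely many translates $hC$ at negative positions, and also by finitely many at positive positions, all at distance at most $M$ from $0$. Moving the first covering by $h$, a translate at position $k>M$ is covered by translates at positions in $[k-M,k-1]$, which are positive and smaller than $k$. Repeating, we end at positions in $[1,M]$. Negative positions are treated in the same way with the second covering. So all $hC$ are covered by translates in the window $[-M,M]$, which is finite modulo $N$ up to finite index. The covering at negative positions exists because of Lemma 5: the ideals generated by half-lines of positions form an $H$-invariant chain. We now do this in any dimension.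

**Step (a): cover $C$ from any open half-space.** *For each unit vector $\sigma\in W$ there are $I\in J_-$ and $h_1,\dots,h_k\in H$ with $C\subseteq I\cup h_1C\cup\dots\cup h_kC$ and $\langle\sigma,\pi(h_i)\rangle<0$ for all $i$.*

For $t\in\mathbb R$ let $\mathcal I^t$ be the ideal generated by $J_-$ and $\{hC:h\in H,\ \langle\sigma,\pi(h)\rangle<t\}$. It lies between $J_-$ and $J_+$. It is $N$-invariant since $\pi(nh)=\pi(h)$ for $n\in N$. The ideals $\mathcal I^t$ increase with $t$, and for $h\in H$ we have $h\mathcal I^t=\mathcal I^{t+\langle\sigma,\pi(h)\rangle}$, since $\pi(hh')=\pi(h)+\pi(h')$. So $\{\mathcal I^t:t\in\mathbb R\}$ is an $H$-invariant chain, and Lemma 5 gives $\mathcal I^0\in\{J_-,J_+\}$. As $0\ne\sigma\in W$ and $\Lambda$ spans $W$, some $\lambda\in\Lambda$ has $\langle\sigma,\lambda\rangle\ne0$. Taking $\lambda$ or $-\lambda$, some $h\in H$ has $\langle\sigma,\pi(h)\rangle<0$. For this $h$, $hC\in\mathcal I^0\setminus J_-$. Hence $\mathcal I^0=J_+\ni C$, which is the statement.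

Let $F_\sigma=\{\pi(h_1),\dots,\pi(h_k)\}$. It is finite, and nonempty because $C\notin J_-$.

**Step (b): confine all translates to a finite window.** *There is a finite $D\subset\Lambda$ with $0\in D$ such that every $hC$ $(h\in H)$ lies in the ideal generated by $J_-$ and $\{h'C:h'\in H,\ \pi(h')\in D\}$.*

If $W=0$, take $D=\{0\}$. Otherwise the sets $\{\sigma':\langle\sigma',w\rangle<0\text{ for all }w\in F_\sigma\}$ are open and cover the unit sphere of $W$, since the one for $\sigma$ contains $\sigma$. By compactness finitely many of them, with finite sets $F_1,\dots,F_q$, cover the sphere. The function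
$$\sigma\mapsto\max_j\min_{w\in F_j}\bigl(-\langle\sigma,w\rangle\bigr)$$
is continuous and positive on the sphere, hence at least some $\delta>0$. So for each unit $\sigma$ there is $j$ with $\langle\sigma,w\rangle\le-\delta$ for all $w\in F_j$. Let $M=\max\{|w|:w\in F_1\cup\dots\cup F_q\}$, $\rho=M^2/(2\delta)$ and $D=\{\lambda\in\Lambda:|\lambda|\le\rho\}$, a finite set containing $0$.

We show that $hC$ lies in the stated ideal by induction on the nonnegative integer $|\pi(h)|^2$. If $|\pi(h)|\le\rho$, then $\pi(h)\in D$. If $|\pi(h)|>\rho$, choose $j$ for the unit vector $\sigma=\pi(h)/|\pi(h)|$. By step (a), applied to the vector that gave $F_j$, we have $C\subseteq I\cup\bigcup_ih_iC$ with $I\in J_-$ and $\pi(h_i)\in F_j$. Applying $h$, $hC\subseteq hI\cup\bigcup_ihh_iC$ with $hI\in J_-$, and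
$$|\pi(hh_i)|^2=|\pi(h)|^2+2|\pi(h)|\langle\sigma,\pi(h_i)\rangle+|\pi(h_i)|^2\le|\pi(h)|^2-2\delta|\pi(h)|+M^2<|\pi(h)|^2,$$
because $2\delta|\pi(h)|>2\delta\rho=M^2$. By induction each $hh_iC$ lies in the ideal, hence so does $hC$.

**Step (c): generate $J_+$ from $N$-translates of one set.** For each $\lambda\in D$ the set $\{h'\in H:\pi(h')=\lambda\}$ is a coset of $H\cap\ker\pi$, in which $N$ has finite index. So $\{h'\in H:\pi(h')\in D\}$ is a finite union of cosets $Nh_1',\dots,Nh_r'$. As $0\in D$, one of them is $N$, and we take its representative to be $1$. Put
$$C'=h_1'C\cup\dots\cup h_r'C\supseteq C.$$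
Let $\mathcal J$ be the ideal generated by $J_-$ and $\{nC':n\in N\}$. It contains every $nh_i'C$, that is, every $h'C$ with $\pi(h')\in D$. By (b) it contains all $hC$, $h\in H$. Conversely each $nC'$ is a finite union of sets $hC$. So $\mathcal J$ is the ideal generated by $J_-$ and $\{hC:h\in H\}$, which is $H$-invariant, hence $N$-invariant. It lies between $J_-$ and $J_+$ and contains $C\notin J_-$. Lemma 5 with $\mathfrak M=\{\mathcal J\}$ gives $\mathcal J=J_+$. Thus for every $A\in J_+$
$$A\subseteq I\cup n_1C'\cup\dots\cup n_kC'\quad\text{for some }I\in J_-,\ n_1,\dots,n_k\in N.\tag{3}$$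

**Step (d): a compact convex set of candidates.** Let $K$ be the set of finitely additive, $N$-invariant $m:J_+\to[0,\infty)$ that vanish on $J_-$ and satisfy $m(C')=1$. By (3), $m(A)\le m(I)+\sum_im(n_iC')=k_A$, with $k_A=k$ depending on $A$ only. So $K$ is a closed convex subset of $\prod_{A\in J_+}[0,k_A]$, hence compact and convex in the Hausdorff locally convex space $\mathbb R^{J_+}$. It is nonempty: $C'\notin J_-$ since $C\subseteq C'$, and the measure of Lemma 4 for $J_-$ and $C'$, restricted to $J_+$, is finite by (3).

**Step (e): $H$ acts on candidates up to scale.** For $h\in H$ and $m\in K$ put $(hm)(A)=m(h^{-1}A)$. This is finitely additive, finite, and zero on $J_-$. It is $N$-invariant since $h^{-1}nA=(h^{-1}nh)h^{-1}A$. We claim $(hm)(C')>0$. Otherwise $m(h^{-1}C')=0$, so $m(nh^{-1}C')=0$ for all $n\in N$, and $m$ vanishes on the ideal generated by $J_-$ and all $nh^{-1}C'$. Since $h^{-1}J_-=J_-$ and $h^{-1}nC'=(h^{-1}nh)h^{-1}C'$, where $h^{-1}nh$ runs over $N$, this ideal is $h^{-1}\mathcal J=h^{-1}J_+=J_+$. This contradicts $m(C')=1$. So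
$$\Phi_h(m)=\frac{hm}{(hm)(C')}$$
is a map $K\to K$. It is continuous, because each coordinate of $hm$ is a coordinate of $m$ and the denominator is positive.

The actions commute: $h(h'm)=h'(hm)$. Indeed $h(h'm)=(hh')m$ and $h'(hm)=(h'h)m$. As $H/N$ is abelian, $(hh')^{-1}=n(h'h)^{-1}$ for some $n\in N$, and $m(nX)=m(X)$.

**Step (f): a common eigenvector.** $H/N$ is a subgroup of the finitely generated abelian group $G/N$, so it is finitely generated; let $h_1,\dots,h_p$ generate $H$ modulo $N$. We construct $\lambda_1,\dots,\lambda_p>0$ one at a time so that
$$K_i=\{m\in K:h_jm=\lambda_jm\text{ for }j\le i\}$$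
is nonempty; it is always compact and convex. We start from $K_0=K$. Given $K_i\ne\emptyset$, commutation gives, for $m\in K_i$ and $j\le i$, $h_j(h_{i+1}m)=h_{i+1}(h_jm)=\lambda_jh_{i+1}m$. So $\Phi_{h_{i+1}}(K_i)\subseteq K_i$. The Schauder–Tychonoff theorem (a continuous self-map of a nonempty compact convex subset of a Hausdorff locally convex space has a fixed point) gives $m\in K_i$ with $\Phi_{h_{i+1}}(m)=m$, that is, $h_{i+1}m=\lambda_{i+1}m$ with $\lambda_{i+1}=(h_{i+1}m)(C')>0$. With this $\lambda_{i+1}$ the set $K_{i+1}$ is nonempty.

Take $m\in K_p$. The elements $h\in H$ for which $hm$ is a positive multiple $\lambda(h)m$ form a subgroup containing $N$ and all $h_j$, hence equal to $H$. Since $m\ne0$, $\lambda$ is a homomorphism, and $\lambda=1$ on $N$. Put $\chi(h)=\lambda(h)^{-1}$. Then $m(hA)=(h^{-1}m)(A)=\chi(h)m(A)$.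

**Step (g): the null ideal is exactly $J_-$.** $Z=\{A\in J_+:m(A)=0\}$ is an ideal. It is $H$-invariant because $m(hA)=\chi(h)m(A)$, hence $N$-invariant. It contains $J_-$ and does not contain $C'$. Lemma 5 with $\mathfrak M=\{Z\}$ gives $Z=J_-$. This proves Proposition 6. $\square$

For the set $B$ of the second example in Section 3, with $N$ the translations and $G$ generated by $N$ and $\rho$, the rotation $\rho$ is in the stabilizer $H$ of $J^B$, and $\chi(\rho)=\frac15$.

## 8. One measure per orbit of layers: the end of the proof of Theorem 1

**Step 1 (transporting measures along orbits).** *Purpose: to choose the $m_J$ of Lemma 3 compatibly with $G$.* By (2), $G$ permutes $\mathfrak J=\{J^B:\emptyset\ne B\subseteq\Omega\}$. Choose a representative $J_0$ of each orbit, with $m_{J_0}$ and $\chi$ from Proposition 6 (applied with $J_+=J_0$, $H$ its stabilizer). For each $J$ in the orbit choose one $g_1$ with $J=g_1J_0$, and set $m_J(A)=m_{J_0}(g_1^{-1}A)$ for $A\in J$. Then $m_J$ is finite and finitely additive, and its null ideal is $g_1\operatorname{pred}(J_0)=\operatorname{pred}(J)$. Moreover, for all $g\in G$ and $J\in\mathfrak J$,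
$$A\mapsto m_{gJ}(gA)\ \text{ is a positive multiple of }\ m_J.\tag{4}$$
Indeed, if $J=g_1J_0$ and $gJ=g_2J_0$ are the chosen expressions, then $h=g_2^{-1}gg_1$ stabilizes $J_0$, and
$$m_{gJ}(gA)=m_{J_0}(g_2^{-1}gA)=m_{J_0}(hg_1^{-1}A)=\chi(h)\,m_{J_0}(g_1^{-1}A)=\chi(h)\,m_J(A).$$

**Step 2 ($P$ and its weak invariance).** By Lemma 3, formula (1) defines a full conditional probability $P$ on $\mathcal P\Omega$. For $g\in G$ and $B\neq\emptyset$ we have $J^{gB}=gJ^B$. In
$$P(gA\mid gB)=\frac{m_{gJ^B}(g(A\cap B))}{m_{gJ^B}(gB)}$$
the factor of (4) cancels, so $P(gA\mid gB)=P(A\mid B)$.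

**Step 3 (strong invariance for elements of finite order modulo $N$).** Let $g^r\in N$ with $r\ge1$. First, $g$ fixes every $J\in\mathfrak L$: the ideals $gJ$ and $J$ are comparable. If $gJ\subseteq J$, then $J=g^rJ\subseteq g^{r-1}J\subseteq\dots\subseteq gJ\subseteq J$, so $gJ=J$. If $gJ\supseteq J$, the same chain with inclusions reversed gives $gJ=J$. The same applies to each conjugate of $g$, since its $r$-th power also lies in $N$.

Let $J\in\mathfrak J$, $J=g_1J_0$ the chosen expression, and $g'=g_1^{-1}gg_1$. Then $g'$ stabilizes $J_0$, and $\chi(g')^r=\chi(g'^r)=1$ because $g'^r\in N$. As $\chi(g')>0$, $\chi(g')=1$. So for $A\in J$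
$$m_J(gA)=m_{J_0}(g_1^{-1}gA)=m_{J_0}(g'g_1^{-1}A)=m_{J_0}(g_1^{-1}A)=m_J(A).$$
If $A\cup gA\subseteq B\ne\emptyset$, take $J=J^B$ and divide by $m_J(B)$ to get $P(gA\mid B)=P(A\mid B)$.

This proves Theorem 1, and with it Corollary 2. $\blacksquare$

## 9. Similarities, the limit of strong invariance, and other dimensions

**Theorem 7.**
1. There is a full conditional probability $P$ on $\mathcal P\mathbb R^2$ weakly invariant under all orientation-preserving similarities $z\mapsto az+b$ ($a\in\mathbb C^*$, $b\in\mathbb C$), and strongly invariant under all such maps with $a$ a root of unity.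
2. For every full conditional probability $P$ on $\mathcal P\mathbb R^2$ weakly invariant under rigid motions, the set of rigid motions under which $P$ is strongly invariant is a normal subgroup (of the group of rigid motions) contained in $\{z\mapsto az+b:a\text{ a root of unity}\}$. So the amount of strong invariance in Corollary 2 is the largest possible.
3. A full conditional probability on $\mathcal P\mathbb R^n$ weakly invariant under the orientation-preserving isometries of $\mathbb R^n$ exists if and only if $n\le2$.

For $n=2$, one cannot add any orientation-reversing isometry to the rigid motions: together they generate all isometries, and the second known fact of Section 1 applies.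

**Proof of part 1.** Apply Theorem 1 with $G=\{z\mapsto az+b:a\in\mathbb C^*,b\in\mathbb C\}$ and $N$ the translations. $N$ is abelian, $G/N\cong\mathbb C^*$ is abelian, and the elements of finite order in $\mathbb C^*$ are the roots of unity.

**Proof of part 2.** Let $G$ be the group of rigid motions, let $P$ be weakly $G$-invariant, and let $S$ be the set of $g\in G$ for which $P$ is strongly $g$-invariant.

**Step 1 (a criterion).** *Purpose: to test strong invariance on the smallest possible $B$.* We claim that $g\in S$ if and only if $P(gA\mid A\cup gA)=P(A\mid A\cup gA)$ for all $A\ne\emptyset$. Necessity is clear. For sufficiency, let $A\cup gA\subseteq B\ne\emptyset$. If $A=\emptyset$ there is nothing to prove. Otherwise use $P(X\mid B)=P(X\mid A\cup gA)\,P(A\cup gA\mid B)$ for $X=A$ and $X=gA$.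

**Step 2 ($S$ is a normal subgroup).** Clearly $1\in S$.

*Inverses.* If $g\in S$, the criterion for $g$ and the set $g^{-1}A$ reads $P(A\mid g^{-1}A\cup A)=P(g^{-1}A\mid g^{-1}A\cup A)$, which is the criterion for $g^{-1}$ and $A$.

*Products.* Let $g,h\in S$, $A\ne\emptyset$ and $A''=A\cup hA\cup ghA$. Strong invariance under $h$ and under $g$ gives $P(A\mid A'')=P(hA\mid A'')=P(ghA\mid A'')$. These three equal numbers add up to at least $P(A''\mid A'')=1$, so each is at least $\frac13$. In particular $P(A\cup ghA\mid A'')>0$. By (b), $P(X\mid A\cup ghA)=P(X\mid A'')/P(A\cup ghA\mid A'')$ for $X=A$ and $X=ghA$, so the two values agree and $gh\in S$ by the criterion.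

*Conjugates.* Let $h\in S$, $g\in G$ and $A\cup ghg^{-1}A\subseteq B\ne\emptyset$. Then $g^{-1}A\cup hg^{-1}A\subseteq g^{-1}B$, and
$$P(ghg^{-1}A\mid B)=P(hg^{-1}A\mid g^{-1}B)=P(g^{-1}A\mid g^{-1}B)=P(A\mid B),$$
by weak, strong and weak invariance in turn.

**Step 3 (from one bad motion to all translations and a rotation).** Suppose that $S$ contains $g(z)=\tau z+p$, where $|\tau|=1$ and $\tau$ is not a root of unity. Write $t_b$ for translation by $b$. Then $gt_bg^{-1}=t_{\tau b}$, so $gt_bg^{-1}t_b^{-1}=t_{(\tau-1)b}$. This equals $g\cdot(t_bg^{-1}t_b^{-1})$, a product of two elements of $S$ by normality. As $\tau\ne1$ and $b$ is arbitrary, $S$ contains all translations, hence also $t_{-p}g$, the rotation $z\mapsto\tau z$.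

**Step 4 (an absolute value that sees $\tau$).** *Purpose: in the usual absolute value a rotation contracts nothing; we need one in which it does.* We claim that there is an absolute value $|\cdot|_v$ on the field $\mathbb Q(\tau)$ with $|\tau|_v\ne1$. If $\tau$ is transcendental, $\mathbb Q(\tau)$ is a rational function field and the $\tau$-adic absolute value, with $|\tau|_v=\frac12$, will do. Let $\tau$ be algebraic, and suppose $|\tau|_v=1$ for all absolute values of the number field $\mathbb Q(\tau)$. The non-archimedean ones show that $\tau$ is an algebraic integer, and the archimedean ones that all conjugates of $\tau$ have modulus $1$. By Kronecker's theorem $\tau$ is a root of unity, a contradiction. (For $\tau=\frac{2+i}{2-i}$ one can take the $(2+i)$-adic absolute value on $\mathbb Q(i)$ with $|2+i|_v=\frac15$. As $2-i$ is not divisible by $2+i$ in $\mathbb Z[i]$, $|\tau|_v=\frac15$.)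

**Step 5 (a paradoxical set).** Since $S$ is a group, we may replace $\tau$ by $\tau^{-1}$ and assume $|\tau|_v<1$. Choose $m\ge1$ with $|\tau^m|_v<\frac13$. Put $\alpha(z)=\tau^mz$ and $\beta(z)=\tau^mz+1$; both lie in $S$. Let $E=\{w(0)\}$, where $w$ runs over the semigroup with identity generated by $\alpha$ and $\beta$. Then $0\in E\subseteq\mathbb Q(\tau)$ and $\alpha E,\beta E\subseteq E$. By induction on the length of $w$, $|z|_v\le\frac32$ for $z\in E$: this holds for $0$, and if it holds for $z$, then $|\tau^mz|_v\le\frac12$ and $|\tau^mz+1|_v\le\frac12+1=\frac32$. In fact $|\tau^mz|_v<\frac12$ for $z\in E$: if $z\ne0$ because $|\tau^m|_v<\frac13$ strictly, and trivially if $z=0$. So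
$$\alpha E\subseteq\{z\in\mathbb Q(\tau):|z|_v<\tfrac12\},\qquad\beta E\subseteq\{z\in\mathbb Q(\tau):|z-1|_v<\tfrac12\}.$$
These sets are disjoint, since a common point $z$ would give $1=|1|_v\le|z|_v+|z-1|_v<1$. As $E\cup\alpha E=E=E\cup\beta E$, strong invariance gives $P(\alpha E\mid E)=P(E\mid E)=1=P(\beta E\mid E)$, which contradicts additivity. So $S\subseteq\{z\mapsto az+b:a\text{ a root of unity}\}$. By Corollary 2 there is a $P$ for which $S$ is this whole group.

**Proof of part 3.** For $n=1$ the group consists of the translations of $\mathbb R$ and is abelian; apply Theorem 1 with $N=G$. For $n=2$ this is Corollary 2.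

Let $n\ge3$ and suppose that $P$ is weakly invariant under the orientation-preserving isometries. Regard $S^2\subset\mathbb R^3\times\{0\}\subseteq\mathbb R^n$ and $SO(3)\le SO(n)$, acting on the first three coordinates. For $g\in SO(3)$ we have $gS^2=S^2$, so
$$P(gA\mid S^2)=P(gA\mid gS^2)=P(A\mid S^2).$$
Hence $\mu=P(-\mid S^2)$ restricts to an $SO(3)$-invariant finitely additive probability on $\mathcal P(S^2)$. By the Banach–Tarski theorem, $S^2$ is $SO(3)$-paradoxical (see S. Wagon, *The Banach–Tarski Paradox*): there are pairwise disjoint sets $A_1,\dots,A_p,B_1,\dots,B_q\subseteq S^2$ and rotations $g_i,k_j$ with $S^2=\bigcup_ig_iA_i=\bigcup_jk_jB_j$. Then $\sum_i\mu(A_i)\ge1$ and $\sum_j\mu(B_j)\ge1$, while the sum of all these numbers is at most $\mu(S^2)=1$. This is a contradiction. $\blacksquare$
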